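
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{The finite-infinite intersection property does not imply complementation in the bidual}


\begin{abstract}
A Banach space has the finite-infinite intersection property if every family of closed balls with empty intersection has a finite subfamily with empty intersection. Every space that is the range of a norm one projection on its bidual has this property. We show that the converse fails strongly: there is a separable Banach space with the property that is not the range of any bounded projection on its bidual. On the other hand, the converse holds for spaces containing no isomorphic copy of $\ell_1$, and for these the norm one projection is unique.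
\end{abstract}

\section{The question and the answer}

All Banach spaces are real, and all subspaces are norm closed. To avoid a trivial exception, the zero projection onto $\{0\}$ counts as a norm one projection. A space $X$ is identified with its canonical image in $X^{**}$, and $B_X[x,r]$ is the closed ball of radius $r>0$ around $x$. A subspace $Y$ of $X$ is \emph{constrained} (or $1$-complemented) in $X$ if it is the range of a norm one projection on $X$.

A Banach space $X$ has the \emph{finite-infinite intersection property}, $IP_{f,\infty}$, if every family of closed balls in $X$ with empty intersection contains a finite subfamily with empty intersection. This is compactness, asked only of balls. A dual space has it, because its closed balls are weak$^*$-compact. So does a constrained subspace $X$ of a dual space $W$. Indeed, let the balls $B_X[x_\alpha,r_\alpha]$ have the finite intersection property. Then the balls $B_W[x_\alpha,r_\alpha]$ have a common point $x_0$, and if $P$ is a norm one projection of $W$ onto $X$, then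
\[
\|Px_0-x_\alpha\|=\|P(x_0-x_\alpha)\|\le\|x_0-x_\alpha\|\le r_\alpha ,
\]
so $Px_0$ is a common point of the original balls. In particular, every $X$ that is constrained in $X^{**}$ has the $IP_{f,\infty}$. The question is whether this is the only source of the property.

A subspace $Y$ of $X$ is \emph{almost constrained}, or an \emph{$AC$-subspace}, if every family of closed balls of $X$ that are centered at points of $Y$ and have a common point in $X$ has a common point in $Y$. The computation above shows that constrained subspaces are $AC$-subspaces. Moreover, $X$ has the $IP_{f,\infty}$ if and only if $X$ is an $AC$-subspace of $X^{**}$ (Lemma~\ref{lem:ip}). The following problem is posed in \cite{AC}: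
\begin{quote}
\emph{If $X$ has the $IP_{f,\infty}$, is $X$ constrained in $X^{**}$?}
\end{quote}

Which answer should one expect? If $X$ has codimension one in $X^{**}$, the answer is yes (Remark~\ref{rem:codim}), which might suggest a general principle. But the computation above uses very little of the linearity of $P$: besides $\|Pz\|\le\|z\|$, only that $P(x_0-x)=Px_0-x$ for $x\in X$. When $X^{**}/X$ is large, this does not visibly tie together the values of $P$ on different cosets of $X$. The answer is in fact no.

\begin{theorem}\label{thm:A}
Let $Z$ be a separable reflexive Banach space and $Y\subset Z$ a closed subspace that is not complemented in $Z$ by any bounded projection. Then there is a separable Banach space $X$, containing $Y$ isomorphically and with $X/Y$ isometric to an $\ell_1$-sum of finite-dimensional spaces, such that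
\begin{enumerate}
\item[(1)] $X$ has the $IP_{f,\infty}$;
\item[(2)] there is no bounded linear projection (of any norm) from $X^{**}$ onto $X$.
\end{enumerate}
\end{theorem}

Such pairs exist. By Lindenstrauss and Tzafriri \cite{LT}, every Banach space not isomorphic to a Hilbert space has an uncomplemented closed subspace. This applies to $\ell_4$: its unit vectors satisfy $\|\sum_{i\le n}\pm e_i\|=n^{1/4}$, whereas in a space isomorphic to a Hilbert space there is $c>0$ such that, for any norm one vectors $x_1,\dots,x_n$, the average over signs of $\|\sum_{i\le n}\pm x_i\|^2$ is at least $cn$. A concrete pair is described in Section~\ref{sec:cons}.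

\begin{theorem}\label{thm:B}
If $X$ has the $IP_{f,\infty}$ and contains no isomorphic copy of $\ell_1$, then there is a norm one projection from $X^{**}$ onto $X$, and it is unique.
\end{theorem}

So a counterexample must contain $\ell_1$.

\medskip
The proof of Theorem~\ref{thm:A} has three parts. First, we renorm $Z$ so that $Y$ becomes an $AC$-subspace although it stays uncomplemented (Section~\ref{sec:renorm}). This does not settle the question, since $Y$ is reflexive and so equals its own bidual. We must move the pair $Y\subset Z$ to a pair $X\subset X^{**}$. So, secondly, we glue countably many subspaces $Z_k\supset Y$ of $Z$, with $Z_k/Y$ finite-dimensional, together along $Y$ to form $X$; adding one copy of the whole of $Z$ ``at infinity'' gives a dual space $W\supset X$, and $X$ is an $AC$-subspace of $W$ because $Y$ is one of $Z$ (Sections~\ref{sec:glue} and~\ref{sec:IP}). This yields the $IP_{f,\infty}$. Thirdly, we work in $X^{**}$ itself: weak$^*$ limits of the copies of $Z_k$ in $X$ give an operator $Z\to X^{**}$ extending the embedding $Y\to X$. Composed with a bounded projection from $X^{**}$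 onto $X$, it would extend this embedding to an operator $Z\to X$. This is impossible, because operators from the reflexive space $Z/Y$ into $X/Y$ are compact (Section~\ref{sec:noproj}). Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}.

\section{Almost projections}\label{sec:prelim}

\begin{definition}
Let $Y$ be a subspace of $Z$. An \emph{almost projection} of $Z$ onto $Y$ is a map $p:Z\to Y$, not assumed linear or continuous, such that
\begin{equation}\label{eq:ap}
p(z+y)=p(z)+y,\qquad \|p(z)\|\le\|z\|\qquad(z\in Z,\ y\in Y).
\end{equation}
\end{definition}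

Since $p(0)=0$, an almost projection fixes every point of $Y$. The linear almost projections onto $Y$ are exactly the norm one projections.

\begin{lemma}\label{lem:ac}
$Y$ is an $AC$-subspace of $Z$ if and only if there is an almost projection of $Z$ onto $Y$.
\end{lemma}

\begin{proof}
If $p$ is an almost projection and $\|z-y_\alpha\|\le r_\alpha$ for all $\alpha$, then $\|p(z)-y_\alpha\|=\|p(z-y_\alpha)\|\le\|z-y_\alpha\|\le r_\alpha$, so $p(z)\in Y$ lies in all the balls $B_Z[y_\alpha,r_\alpha]$.

Conversely, let $Y$ be an $AC$-subspace. Put $p(y)=y$ on $Y$, and choose one point $z$ in each other coset of $Y$. The balls $B_Z[y,\|z-y\|]$, $y\in Y$, have positive radii and contain $z$, so there is $p(z)\in Y$ with $\|p(z)-y\|\le\|z-y\|$ for all $y\in Y$. Put $p(z+y)=p(z)+y$ for $y\in Y$. Then $\|p(z+y)\|=\|p(z)-(-y)\|\le\|z+y\|$, and the first relation in \eqref{eq:ap} is clear.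
\end{proof}

\begin{remark}\label{rem:codim}
Suppose $Z=Y\oplus\mathbb R z_0$ and $p$ is an almost projection onto $Y$. Then $tz_0+y\mapsto tp(z_0)+y$ is a norm one projection, because for $t\ne0$
\[
\|tp(z_0)+y\|=|t|\,\|p(z_0+y/t)\|\le|t|\,\|z_0+y/t\|=\|tz_0+y\| .
\]
So in codimension one, almost constrained subspaces are constrained. In higher codimension the values of an almost projection on cosets that are not multiples of each other can be chosen independently.
\end{remark}

The next lemma connects the two properties. For Theorem~\ref{thm:A} the point is that $X^{**}$, which is hard to compute, may be replaced by any convenient dual space.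

\begin{lemma}\label{lem:ip}
The following are equivalent for a Banach space $X$:
\begin{enumerate}
\item[(a)] $X$ has the $IP_{f,\infty}$;
\item[(b)] $X$ is an $AC$-subspace of $X^{**}$;
\item[(c)] $X$ is an $AC$-subspace of some dual Banach space $W$ containing $X$ isometrically.
\end{enumerate}
\end{lemma}

\begin{proof}
(b)$\Rightarrow$(c) is trivial.

(c)$\Rightarrow$(a). Let every finite subfamily of $\{B_X[x_\alpha,r_\alpha]\}$ intersect. The balls $B_W[x_\alpha,r_\alpha]$ are weak$^*$-compact and have the finite intersection property, so they have a common point in $W$. Since $X$ is an $AC$-subspace of $W$, they have a common point in $X$.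

(a)$\Rightarrow$(b). Let $x^{**}\in X^{**}$ satisfy $\|x^{**}-x_\alpha\|\le r_\alpha$ for all $\alpha$, where $x_\alpha\in X$. We first show that for finitely many indices $1,\dots,n$ and $\varepsilon>0$ there is $x\in X$ with $\|x-x_i\|<r_i+\varepsilon$ for $i\le n$. Otherwise, in $X^n$ the convex set $\{(x-x_i)_{i\le n}:x\in X\}$ misses the open convex set $\prod_{i\le n}\{b:\|b\|<r_i+\varepsilon\}$. By the Hahn--Banach theorem there are $f_1,\dots,f_n\in X^*$, not all zero, with
\[
\sum_i f_i(x-x_i)\ \ge\ \sum_i(r_i+\varepsilon)\|f_i\|\qquad(x\in X).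
\]
So $\sum_if_i$ is bounded below on $X$, that is, $\sum_if_i=0$, and therefore
\[
\sum_i(r_i+\varepsilon)\|f_i\|\le-\sum_if_i(x_i)=\sum_i(x^{**}-x_i)(f_i)\le\sum_ir_i\|f_i\| ,
\]
a contradiction. Hence every finite subfamily of $\{B_X[x_\alpha,r_\alpha+\varepsilon]:\alpha,\ \varepsilon>0\}$ intersects (use the smallest $\varepsilon$ that occurs). By (a) there is a point $x\in X$ in all these balls, and $\|x-x_\alpha\|\le r_\alpha$ for all $\alpha$.
\end{proof}

\section{Making an uncomplemented subspace almost constrained}\label{sec:renorm}

Let $Y\subset Z$ and let $q:Z\to Z/Y$ be the quotient map. A bounded \emph{linear} right inverse $h$ of $q$ would give the bounded projection $z\mapsto z-h(qz)$ onto $Y$. Bounded \emph{nonlinear} right inverses always exist, and then $p(z)=z-h(qz)$ still satisfies $p(z+y)=p(z)+y$. What is missing is $\|p(z)\|\le\|z\|$. The function $\max(\|z\|,\|p(z)\|)$ need not be a norm, so we take instead the largest norm that is at most $\|y\|$ at each $y\in Y$ and at most $4\|w\|$ at each $h(w)$. With the factor $4$ we charge enough for the vectors $h(w)$ that boundedness of $h$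 alone controls its failure to be additive.

\begin{proposition}\label{prop:renorm}
Let $Y$ be a subspace of a Banach space $(Z,\|\cdot\|)$. There are an equivalent norm $N$ on $Z$ that coincides with $\|\cdot\|$ on $Y$ and an almost projection $p$ of $(Z,N)$ onto $Y$.
\end{proposition}

\begin{proof}
Choose $h:Z/Y\to Z$ with
\[
qh(w)=w,\qquad h(tw)=th(w)\ (t\in\mathbb R),\qquad \|h(w)\|\le2\|w\| :
\]
define $h$ at one point of each pair $\pm w$ of the unit sphere of $Z/Y$ and extend homogeneously. Put $p(z)=z-h(qz)$, which lies in $\ker q=Y$, and
\[
N(z)=\inf\Big\{\|y\|+4\sum_{i=1}^m\|w_i\| : z=y+\sum_{i=1}^m h(w_i),\ y\in Y,\ w_i\in Z/Y,\ m\ge0\Big\}.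
\]

\emph{$N$ is an equivalent norm.} It is homogeneous because $h$ is, and subadditive because representations can be concatenated. If $z=y+\sum h(w_i)$, then $\|z\|\le\|y\|+2\sum\|w_i\|$; hence $\|z\|\le N(z)$. The representation $z=p(z)+h(qz)$ gives
\[
N(z)\le\|p(z)\|+4\|qz\|\le(\|z\|+2\|qz\|)+4\|qz\|\le7\|z\| .
\]

\emph{$N=\|\cdot\|$ on $Y$.} For $y\in Y$ the representation with $m=0$ gives $N(y)\le\|y\|$, and $\|y\|\le N(y)$ was just shown.

\emph{$p$ is an almost projection.} Since $q(z+y)=qz$, we have $p(z+y)=p(z)+y$. If $z=y+\sum h(w_i)$, then $qz=\sum w_i$ and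
\[
\|p(z)\|=\Big\|y+\sum h(w_i)-h\Big(\sum w_i\Big)\Big\|\le\|y\|+2\sum\|w_i\|+2\Big\|\sum w_i\Big\|\le\|y\|+4\sum\|w_i\| .
\]
Taking the infimum, $N(p(z))=\|p(z)\|\le N(z)$.
\end{proof}

Being uncomplemented is unaffected by an equivalent norm. So, for any uncomplemented $Y\subset Z$, we already have an $AC$-subspace that is not the range of any bounded projection. It remains to bring such a pair into the position $X\subset X^{**}$.

\section{Gluing along $Y$}\label{sec:glue}

Let $\overline{\mathbb N}=\mathbb N\cup\{\infty\}$ be the one-point compactification of $\mathbb N$.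

\subsection{Two small cases}

These cases only motivate the construction; they are not used later.

\emph{The case $Y=\{0\}$, $Z=\mathbb R$.} The space $C(\overline{\mathbb N})$ of convergent sequences has dual $W=\ell_1(\overline{\mathbb N})$, and $e_k\to e_\infty$ weak$^*$, because $g_k\to g_\infty$ for $g\in C(\overline{\mathbb N})$. Let $X=\{u\in W:u_\infty=0\}$. The vector $e_\infty$ is missing from $X$ but is a weak$^*$ limit of vectors of $X$. A common point $u\in W$ of balls centered in $X$ is moved into $X$ by deleting $u_\infty$: this coordinate only adds $|u_\infty|$ to each distance.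

\emph{The case $Z=Y\oplus\mathbb Rz_0$, with an almost projection $p$ of $Z$ onto $Y$.} Take a copy of $Z$ for each $k\le\infty$, form the $\ell_1$-sum, and identify all the copies of $Y$ with each other. An element is represented by $u=(y_k+t_kz_0)_{k\le\infty}$. Only $y=\sum_k y_k$ and the numbers $t_k$ matter, and the norm is the infimum of $\sum_k\|y_k+t_kz_0\|$ over all ways to distribute $y$ over the coordinates. Let $X$ be the subspace $t_\infty=0$. To move an element into $X$ we can no longer delete $u_\infty=y_\infty+t_\infty z_0$, since $y_\infty$ depends on the representative. But we can replace $u_\infty$ by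
\[
p(u_\infty)=y_\infty+p(t_\infty z_0)\in Y .
\]
This replaces $(y,t_\infty)$ by $(y+p(t_\infty z_0),0)$, whatever the representative. Subtracting an element of $X$ changes $u_\infty$ only by an element of $Y$, so it commutes with this operation, and the operation does not increase the norm of any representative. So distances to points of $X$ do not increase, and $X$ is an $AC$-subspace. Only \eqref{eq:ap} was used, not linearity of $p$, and therefore the argument survives when $Z/Y$ is infinite-dimensional.

In that case one thing has to change: at the finite coordinates we use not $Z$ but subspaces $Z_k$ with $Z_k/Y$ finite-dimensional. Without this change $X$ would be constrained in $X^{**}$; see Remark~\ref{rem:hyp}(ii).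

\subsection{The spaces $X\subset W$}

Let $Y\subset Z$ be as in Theorem~\ref{thm:A}. From now on $Z$ carries the norm of Proposition~\ref{prop:renorm}, written $\|\cdot\|$, and $Z/Y$ the corresponding quotient norm; $p$ is the almost projection found there and $q:Z\to Z/Y$ the quotient map. Then $Z$ is still separable and reflexive, and $Y$ is still uncomplemented.

Since $Z/Y$ is separable, there are finite-dimensional subspaces $E_1\subset E_2\subset\cdots$ of $Z/Y$ with dense union. Put
\[
Z_k=q^{-1}(E_k)\supset Y\quad(k<\infty),\qquad Z_\infty=Z .
\]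
Then $\bigcup_{k<\infty}Z_k$ is dense in $Z$. Indeed, if $z\in Z$ and $e\in E_k$ satisfies $\|e-qz\|<\varepsilon$, then $e-qz=qz'$ with $\|z'\|<\varepsilon$, and $z+z'\in Z_k$.

\begin{lemma}\label{lem:dual}
$C(\overline{\mathbb N};Z^*)^*=\ell_1(\overline{\mathbb N};Z)$ isometrically, with $\langle u,g\rangle=\sum_{k\le\infty}g_k(u_k)$ and $\|u\|=\sum_{k\le\infty}\|u_k\|$.
\end{lemma}

\begin{proof}
Clearly each $u$ defines a functional of norm at most $\|u\|$. For the reverse inequality choose norm one functionals $z_k^*$ with $z_k^*(u_k)=\|u_k\|$, and let $g_k=z_k^*$ for $k\le n$ and $g_k=z_\infty^*$ for $n<k\le\infty$. Then $g\in C(\overline{\mathbb N};Z^*)$, $\|g\|=1$ and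
\[
\langle u,g\rangle\ge\sum_{k\le n}\|u_k\|+\|u_\infty\|-\sum_{n<k<\infty}\|u_k\|\longrightarrow\|u\|\qquad(n\to\infty).
\]
Now let $\varphi$ be a bounded functional on $C(\overline{\mathbb N};Z^*)$. As $Z$ is reflexive, for $k<\infty$ there is $u_k\in Z$ with $\varphi(1_{\{k\}}\otimes z^*)=z^*(u_k)$ for all $z^*\in Z^*$. Testing $\varphi$ on $\sum_{k\le n}1_{\{k\}}\otimes z_k^*$ with norming $z_k^*$ gives $\sum_{k\le n}\|u_k\|\le\|\varphi\|$, so $\sum_{k<\infty}\|u_k\|<\infty$. Reflexivity again gives $u_\infty\in Z$ with $z^*(u_\infty)=\varphi(1\otimes z^*)-\sum_{k<\infty}z^*(u_k)$ for all $z^*\in Z^*$. Then $\varphi$ and $u$ agree on all $g$ with $g_k=g_\infty$ for large $k$, and these are dense.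
\end{proof}

Define
\begin{align*}
M&=\{u\in\ell_1(\overline{\mathbb N};Z):\ u_k\in Z_k\ (k<\infty)\},\\
\Delta&=\Big\{u\in M:\ u_k\in Y\ (k\le\infty),\ \sum_{k\le\infty}u_k=0\Big\},\\
M_0&=\{u\in M:\ u_\infty\in Y\}\supset\Delta ,
\end{align*}
and let
\[
W=M/\Delta,\qquad Q:M\to W\ \text{the quotient map},\qquad X=Q(M_0)=M_0/\Delta .
\]
Dividing by $\Delta$ identifies all copies of $Y$: moving a vector of $Y$ from one coordinate of $u$ to another does not change $Q(u)$. In particular, an element of $X$ has a representative with $u_\infty=0$, so $X$ is the $\ell_1$-sum of the spaces $Z_k$, $k<\infty$, glued along $Y$, and $W$ has one more copy of the full space $Z$ glued on. Since $\Delta\subset M_0$ and $M_0$ is closed, $X$ is a closed subspace of $W$. It is separable because $Z$ is.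

\begin{lemma}\label{lem:Wdual}
$W$ is isometrically a dual Banach space.
\end{lemma}

\begin{proof}
Recall two facts. If $M$ is a weak$^*$-closed subspace of a dual space $F^*$, then $M$ is the dual of $F/M_\perp$, where $M_\perp\subset F$ is the annihilator of $M$ in $F$, and the two weak$^*$ topologies on $M$ agree. If $\Delta$ is a weak$^*$-closed subspace of a dual space $G^*$, then $G^*/\Delta$ is the dual of $\Delta_\perp\subset G$. Both identifications are isometric. So it suffices to show that $M$ and $\Delta$ are weak$^*$-closed in $\ell_1(\overline{\mathbb N};Z)$.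

For $z^*\in Z^*$ and $k<\infty$, the functional $u\mapsto z^*(u_k)$ is weak$^*$-continuous, since it is given by the continuous function $1_{\{k\}}\otimes z^*$. So is $u\mapsto\sum_{k\le\infty}z^*(u_k)$, given by the constant function $z^*$. As $Z_k$ is the intersection of the kernels of the functionals vanishing on it, $M$ is weak$^*$-closed. Next,
\[
\Delta=\Big\{u\in M:\ u_k\in Y\ (k<\infty),\ \sum_{k\le\infty}u_k=0\Big\},
\]
because these conditions force $u_\infty=-\sum_{k<\infty}u_k\in Y$. So $\Delta$ is weak$^*$-closed as well.
\end{proof}

The rewriting of $\Delta$ matters: the condition $u_\infty\in Y$ alone does not define a weak$^*$-closed set. Indeed, if $z\in\bigcup_{k<\infty}Z_k$ is not in $Y$, the sequences with $z$ at coordinate $k$ and $0$ elsewhere lie in $M_0$ for large $k$ and tend weak$^*$, as $k\to\infty$, to the one with $z$ at coordinate $\infty$.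

\medskip
We use the following maps.

\emph{Summation.} The map $S:W\to Z$, $S(Q(u))=\sum_{k\le\infty}u_k$, is well defined, linear, and $\|S\|\le1$.

\emph{Inclusions.} For $k<\infty$ and $z\in Z_k$ let $i_k(z)\in X$ be the image under $Q$ of the sequence with $z$ at coordinate $k$ and $0$ elsewhere. Then $\|i_k(z)\|\le\|z\|$ and $Si_k(z)=z$, so $i_k$ is isometric. If $y\in Y$, then $i_k(y)=:i(y)$ does not depend on $k$, and $y$ placed at coordinate $\infty$ gives the same element. We identify $Y$ with $i(Y)\subset X$.

\begin{lemma}\label{lem:quot}
$X/i(Y)$ is isometric to $\big(\bigoplus_{k<\infty}E_k\big)_{\ell_1}$, where $E_k\subset Z/Y$ has the norm of $Z/Y$.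
\end{lemma}

\begin{proof}
Let $L=\{u\in M:u_k\in Y\ (k\le\infty)\}$. For $u\in L$, moving all coordinates to the first one shows $Q(u)=i(\sum_k u_k)$; so $Q(L)=i(Y)$. As $\Delta\subset L\subset M_0$, we get $X/i(Y)=(M_0/\Delta)/(L/\Delta)=M_0/L$. Here $M_0$ is the $\ell_1$-sum of the $Z_k$ ($k<\infty$) and $Y$, and $L$ is the $\ell_1$-sum of copies of $Y$. So the quotient is the $\ell_1$-sum of the quotients $Z_k/Y=E_k$ ($k<\infty$) and $Y/Y=\{0\}$.
\end{proof}

\section{$X$ has the intersection property}\label{sec:IP}

\begin{proposition}\label{prop:IP}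
$X$ is an $AC$-subspace of $W$. Hence $X$ has the $IP_{f,\infty}$.
\end{proposition}

\begin{proof}
For $v\in M$ let $\pi(v)\in M_0$ be $v$ with $v_\infty$ replaced by $p(v_\infty)\in Y$. By \eqref{eq:ap},
\begin{equation}\label{eq:pi}
\|\pi(v)\|=\sum_{k<\infty}\|v_k\|+\|p(v_\infty)\|\le\|v\|,\qquad \pi(v+v')=\pi(v)+v'\quad(v\in M,\ v'\in M_0);
\end{equation}
for the second relation, note that $v'_\infty\in Y$, so $p(v_\infty+v'_\infty)=p(v_\infty)+v'_\infty$. As $\Delta\subset M_0$, the map $\Pi:W\to X$, $\Pi(Q(v))=Q(\pi(v))$, is well defined. We claim that it is an almost projection. By \eqref{eq:pi}, $\Pi(Q(v)+Q(v'))=\Pi(Q(v))+Q(v')$ for $v'\in M_0$, that is, $\Pi(x_0+x)=\Pi(x_0)+x$ for $x_0\in W$, $x\in X$. Also $\|\Pi(Q(v))\|\le\|\pi(v)\|\le\|v\|$, and the infimum over all representatives $v$ of $x_0$ gives $\|\Pi(x_0)\|\le\|x_0\|$. By Lemma~\ref{lem:ac}, $X$ is an $AC$-subspace of $W$. Since $W$ is a dual space (Lemma~\ref{lem:Wdual}), Lemma~\ref{lem:ip} shows that $X$ has the $IP_{f,\infty}$.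
\end{proof}

\section{$X$ is not complemented in its bidual}\label{sec:noproj}

A Banach space has the \emph{Schur property} if its weakly convergent sequences converge in norm.

\begin{lemma}\label{lem:schur}
An $\ell_1$-sum $E=(\bigoplus_{k<\infty}E_k)_{\ell_1}$ of finite-dimensional spaces has the Schur property. Hence every bounded operator from a reflexive space into $E$ is compact.
\end{lemma}

\begin{proof}
Subtracting the weak limit, it suffices to consider sequences that tend weakly to $0$. Suppose $x^n\to0$ weakly but not in norm. Passing to a subsequence, $\|x^n\|\ge\delta>0$ for all $n$. For each $k$ the coordinates $x^n_k$ tend to $0$ weakly, hence in norm, as $E_k$ is finite-dimensional. So we can choose $n_1<n_2<\cdots$ and $0=m_0<m_1<m_2<\cdots$ such that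
\[
\sum_{k\le m_{j-1}}\|x_k^{n_j}\|<\frac\delta8,\qquad \sum_{k>m_j}\|x_k^{n_j}\|<\frac\delta8 .
\]
Choose functionals $\varphi_k\in E_k^*$ of norm at most $1$ with $\varphi_k(x_k^{n_j})=\|x_k^{n_j}\|$ for $m_{j-1}<k\le m_j$. Then $\varphi=(\varphi_k)$ is a functional on $E$ of norm at most $1$, and $\varphi(x^{n_j})\ge(\|x^{n_j}\|-\frac\delta4)-\frac\delta4\ge\frac\delta2$ for all $j$, which contradicts weak convergence to $0$.

A bounded sequence in a reflexive space has a weakly convergent subsequence. A bounded operator into $E$ maps it to a weakly convergent sequence, which converges in norm.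
\end{proof}

\begin{proposition}\label{prop:noproj}
There is no bounded linear projection from $X^{**}$ onto $X$.
\end{proposition}

\begin{proof}
Suppose $P$ is one. The plan is to extend $i:Y\to X$ to an operator on $Z$, to obtain from it a right inverse of $q$ modulo a compact operator, and to correct this to an exact right inverse.

\emph{Extending $i$ to $Z$.} Let $\mathcal U$ be a free ultrafilter on $\mathbb N$. For $z\in\bigcup_{k<\infty}Z_k$ the elements $i_k(z)$ are defined for all large $k$ and have norm $\|z\|$. So
\[
j(z)=w^*\text{-}\lim_{k\to\mathcal U}i_k(z)\in X^{**}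
\]
exists. The map $j$ is linear, $\|j(z)\|\le\|z\|$, and $j(y)=i(y)$ for $y\in Y$. As $\bigcup_{k<\infty}Z_k$ is dense in $Z$, it extends to $j:Z\to X^{**}$ with $\|j\|\le1$. Put $T=Pj:Z\to X$. This is a bounded operator, and $Ty=i(y)$ for $y\in Y$.

\emph{A right inverse of $q$ modulo compact operators.} Since $T(Y)\subset i(Y)$ and $S(i(Y))\subset Y$, the operators $T$ and $S|_X$ induce operators
\[
Z/Y\xrightarrow{\ \bar T\ }X/i(Y)\xrightarrow{\ \bar S\ }Z/Y,\qquad \bar T(qz)=Tz+i(Y),\quad \bar S(x+i(Y))=qSx .
\]
The space $Z/Y$ is reflexive, and $X/i(Y)$ is an $\ell_1$-sum of finite-dimensional spaces by Lemma~\ref{lem:quot}. So $\bar T$ is compact by Lemma~\ref{lem:schur}. Hence $K=\bar S\bar T$ is compact, and $qST=Kq$.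

Because $STy=Si(y)=y$ for $y\in Y$, the operator $I_Z-ST$ vanishes on $Y$. So $I_Z-ST=Vq$ with a bounded operator $V:Z/Y\to Z$. Then $qVq=q-qST=(I-K)q$, and since $q$ is onto,
\[
qV=I-K .
\]

\emph{An exact right inverse.} By Riesz theory, $\ker(I-K)$ is finite-dimensional and $I-K$ has closed range of the same finite codimension. Let $G$ be a complement of the range, $\theta:\ker(I-K)\to G$ a linear bijection, $\rho$ a bounded projection of $Z/Y$ onto $\ker(I-K)$, and $R=\theta\rho$. Then $A=I-K+R$ is invertible. Indeed, if $Aw=0$, then $(I-K)w=-Rw$ lies in the range of $I-K$ and in $G$, so $(I-K)w=0=Rw$. Thus $w\in\ker(I-K)$ and $\theta w=Rw=0$, so $w=0$. Furthermore, $A$ maps $\ker\rho$ onto the range of $I-K$ and $\ker(I-K)$ onto $G$, so $A$ is onto.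

Write $R=\sum_lf_l\otimes w_l$ as a finite sum with $f_l\in(Z/Y)^*$ and $w_l\in Z/Y$, choose $z_l\in Z$ with $qz_l=w_l$, and put $R'=\sum_lf_l\otimes z_l$. Then $qR'=R$ and $q(V+R')=A$, so $\Lambda=(V+R')A^{-1}:Z/Y\to Z$ is bounded and $q\Lambda=I_{Z/Y}$. Now $I_Z-\Lambda q$ maps $Z$ into $\ker q=Y$ and is the identity on $Y$. It is a bounded projection of $Z$ onto $Y$, which does not exist.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The space $X$ is separable and contains the copy $i(Y)$ of $Y$, and $X/i(Y)$ is isometric to an $\ell_1$-sum of finite-dimensional spaces by Lemma~\ref{lem:quot}. Properties (1) and (2) are Propositions~\ref{prop:IP} and~\ref{prop:noproj}.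
\end{proof}

\section{Consequences, hypotheses and a concrete pair}\label{sec:cons}

\begin{corollary}\label{cor}
There is a separable Banach space $X$ that is an $AC$-subspace of $X^{**}$ but is not constrained in $X^{**}$, and does not become so under any equivalent norm on $X$. Moreover, $X$ is not isomorphic to a complemented subspace of any dual space.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:A} with $Z=\ell_4$ and an uncomplemented subspace $Y$, and use Lemma~\ref{lem:ip}; statement (2) does not depend on the choice of an equivalent norm. For the last assertion, suppose that $X$ is isomorphic to a complemented subspace of $D^*$. Then there are bounded operators $J:X\to D^*$ and $R:D^*\to X$ with $RJ=I_X$. Let $\rho:D^{***}\to D^*$ be the restriction of functionals on $D^{**}$ to $D$; it is the identity on $D^*$. Then $R\rho J^{**}:X^{**}\to X$ is bounded, and it is a projection onto $X$, because for $x\in X$ we have $J^{**}x=Jx\in D^*$ and $R\rho Jx=RJx=x$. This contradicts (2).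
\end{proof}

\begin{remark}\label{rem:hyp}
Two features of the construction are needed for (2).

(i) \emph{$Y$ must be uncomplemented.} If $P_0$ is a bounded projection of $Z$ onto $Y$, then $iP_0S|_X$ is a bounded projection of $X$ onto $i(Y)$. So $X$ is isomorphic to $Y\oplus(\bigoplus_kE_k)_{\ell_1}$, and hence, $Y$ being reflexive, to the dual of $Y^*\oplus(\bigoplus_kE_k^*)_{c_0}$. By the argument for Corollary~\ref{cor}, $X$ is then complemented in $X^{**}$.

(ii) \emph{The spaces $Z_k$ cannot all be $Z$.} Suppose we take $Z_k=Z$ for all $k$; the space $W$ is still a dual space, with the same proof. Moving $u_\infty$ to the first coordinate of $u$ maps $M$ into $M_0$ and $\Delta$ into $\Delta$, and does not change $Q(u)$ for $u\in M_0$. So it induces a norm one linear projection of $W$ onto $X$. The argument for Corollary~\ref{cor}, with $D^*=W$, $J$ the inclusion and $R$ this projection, yields a projection of norm at most one, so $X$ is constrained in $X^{**}$.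
\end{remark}

\begin{remark}[A concrete pair $Y\subset Z$]
Let $q_n:\ell_1^{m_n}\to\ell_2^n$ map the unit vectors onto a $\frac12$-net of the unit sphere of $\ell_2^n$. Then $\|q_n\|\le1$. For a unit vector $x$ there is a net point $v$ with $\|x-v\|\le\frac12$, hence $\langle x,v\rangle\ge\frac12$. So the image of the unit ball, a compact convex set, has support function at least $\frac12\|x\|$ and contains $\frac12B_{\ell_2^n}$. Put
\[
Z=\Big(\bigoplus_n\ell_1^{m_n}\Big)_{\ell_2},\qquad Y=\Big(\bigoplus_n\ker q_n\Big)_{\ell_2} .
\]
As an $\ell_2$-sum of finite-dimensional spaces, $Z$ is separable and reflexive. We show that $Y$ is uncomplemented.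

Let $R$ be a bounded projection of $Z$ onto $Y$. Restricting $R$ to the $n$-th summand and taking the $n$-th coordinate gives a projection $R_n$ of $\ell_1^{m_n}$ onto $\ker q_n$ with $\|R_n\|\le\|R\|$. For $w\in\ell_2^n$ choose $x$ with $q_nx=w$, $\|x\|\le2\|w\|$, and put $A_nw=x-R_nx$. As $I-R_n$ vanishes on $\ker q_n$, this does not depend on the choice of $x$ in $q_n^{-1}(w)$. So $A_n$ is linear, $q_nA_n=I$ and $\|A_n\|\le2(1+\|R\|)$.

Let $\pi_r(T)$ be the $r$-summing norm of an operator $T$, the least $C$ such that $(\sum\|Tx_i\|^r)^{1/r}\le C\sup_{\|x^*\|\le1}(\sum|x^*(x_i)|^r)^{1/r}$ for all finite families $(x_i)$. Recall that $\pi_2\le\pi_1$ and that $\pi_1(TA)\le\pi_1(T)\|A\|$. An orthonormal basis shows $\pi_2(I_{\ell_2^n})\ge\sqrt n$, and by Grothendieck's theorem $\pi_1(q_n)\le K_G\|q_n\|\le K_G$, where $K_G$ is Grothendieck's constant. Hence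
\[
\sqrt n\le\pi_2(I_{\ell_2^n})\le\pi_1(q_nA_n)\le K_G\|A_n\|\le2K_G(1+\|R\|),
\]
which is false for large $n$.
\end{remark}

\section{Spaces without copies of $\ell_1$}\label{sec:B}

For a Banach space $X$ let
\[
O(X)=\{x^{**}\in X^{**}:\ \|x^{**}+x\|\ge\|x\|\ \text{ for all }x\in X\}.
\]
This set is closed under multiplication by scalars (for $t\ne0$, $\|tx^{**}+x\|=|t|\,\|x^{**}+x/t\|\ge\|x\|$), and $X\cap O(X)=\{0\}$ (take $x=-x^{**}$). It contains the kernel of every norm one projection $P$ of $X^{**}$ onto $X$, because for $u\in\ker P$ and $x\in X$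
\begin{equation}\label{eq:ker}
\|x\|=\|P(x+u)\|\le\|x+u\| .
\end{equation}
So $O(X)$ is the natural candidate for the kernel of such a projection. The $IP_{f,\infty}$ makes $O(X)$ large enough, and the only question is whether it is \emph{linear}. This is where $\ell_1$ enters. We regard the elements of $X^{**}$ as functions on the compact space
\[
B=(B_{X^*},w^*),
\]
where $B_{X^*}$ is the closed unit ball of $X^*$. We shall see that elements of $O(X)$ vanish at all their points of continuity, and that in the absence of $\ell_1$ there are so many points of continuity that a sum of two elements of $O(X)$ still vanishes on a dense set.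

\begin{lemma}\label{lem:sum}
If $X$ has the $IP_{f,\infty}$, then $X^{**}=X+O(X)$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:ip} and~\ref{lem:ac} there is an almost projection $p$ of $X^{**}$ onto $X$. For $x^{**}\in X^{**}$ put $u=x^{**}-p(x^{**})$. Then $p(u)=0$, so for $x\in X$ we have $\|u+x\|\ge\|p(u+x)\|=\|x\|$. Thus $u\in O(X)$.
\end{proof}

\begin{lemma}\label{lem:dense}
If $x^{**}\in O(X)$, then $B\cap\ker x^{**}$ is dense in $B$. Consequently $x^{**}$ vanishes at every point of continuity of $x^{**}|_B$.
\end{lemma}

\begin{proof}
The annihilator of $\ker x^{**}\subset X^*$ in $X^{**}$ is $\mathbb Rx^{**}$. So, by the Hahn--Banach theorem, for $x\in X$ the norm of the functional $x$ restricted to $\ker x^{**}$ is $\inf_t\|x-tx^{**}\|$. Since $-tx^{**}\in O(X)$, this is at least $\|x\|$, and hence equal to $\|x\|$. If $b\in B$ were outside the weak$^*$-closure of the convex set $B\cap\ker x^{**}$, then by separation there would be $x\in X$ with $\sup\{x(c):c\in B\cap\ker x^{**}\}<x(b)\le\|x\|$, a contradiction. If $x^{**}|_B$ is continuous at $b$, approximate $b$ by points of $B\cap\ker x^{**}$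 to get $x^{**}(b)=0$.
\end{proof}

\begin{lemma}\label{lem:meager}
If $X$ contains no isomorphic copy of $\ell_1$, then for every $x^{**}\in X^{**}$ the set of discontinuity points of $f=x^{**}|_B$ is meager in $B$.
\end{lemma}

\begin{proof}
We may assume $\|x^{**}\|\le1$. If $f$ is discontinuous at $b$, then the infimum of $\sup_Uf$ over the neighborhoods $U$ of $b$ is larger than the supremum of $\inf_Uf$. So there are rationals $r<s$ such that $f$ takes values below $r$ and above $s$ in every neighborhood of $b$. Thus the set of discontinuity points is contained in the countable union of the closed sets $F_{r,s}=\overline{\{f<r\}}\cap\overline{\{f>s\}}$, $r<s$ rational. If it is not meager, some $F_{r,s}$ contains a nonempty open set $G$ of $B$, and then $\{f<r\}$ and $\{f>s\}$ both meet every nonempty open subset of $G$.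

We construct $x_1,x_2,\dots\in X$ with $\|x_n\|\le1$ such that for all $n$ and $\varepsilon\in\{0,1\}^n$ the open set
\[
G_\varepsilon=\{b\in G:\ x_i(b)<r\text{ if }\varepsilon_i=0,\ x_i(b)>s\text{ if }\varepsilon_i=1\ (i\le n)\}
\]
is nonempty. For $n=0$ this is the set $G$. Given $x_1,\dots,x_n$, choose for each of the finitely many $\varepsilon\in\{0,1\}^n$ points $a_\varepsilon,b_\varepsilon\in G_\varepsilon$ with $f(a_\varepsilon)<r$ and $f(b_\varepsilon)>s$. By Goldstine's theorem, $x^{**}$ can be approximated at these finitely many points by an element of the unit ball of $X$: there is $x_{n+1}$ with $\|x_{n+1}\|\le1$, $x_{n+1}(a_\varepsilon)<r$ and $x_{n+1}(b_\varepsilon)>s$ for all $\varepsilon$. Then $a_\varepsilon$ and $b_\varepsilon$ witness that the sets of the next level are nonempty.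

By a lemma of Rosenthal \cite{R}, such a sequence is equivalent to the unit vector basis of $\ell_1$. Indeed, given real numbers $c_1,\dots,c_n$, choose $b,b'\in G$ with $x_i(b)>s$, $x_i(b')<r$ if $c_i\ge0$ and $x_i(b)<r$, $x_i(b')>s$ if $c_i<0$. Then
\[
2\Big\|\sum_{i\le n}c_ix_i\Big\|\ge\sum_{i\le n}c_i\big(x_i(b)-x_i(b')\big)\ge(s-r)\sum_{i\le n}|c_i| ,
\]
while $\|\sum c_ix_i\|\le\sum|c_i|$. So $X$ contains a copy of $\ell_1$, a contradiction.
\end{proof}

For $X=\ell_1$ the lemma fails completely. Here $B=[-1,1]^{\mathbb N}$ with the product topology, and for a free ultrafilter $\mathcal U$ the value $x^{**}(b)=\lim_{n\to\mathcal U}b_n$ does not change when finitely many coordinates of $b$ are changed. So $x^{**}$ takes the values $1$ and $-1$ in every nonempty open set and is continuous nowhere.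

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{$O(X)$ is linear.} Let $x^{**},y^{**}\in O(X)$. By Lemma~\ref{lem:meager} and the Baire category theorem in the compact space $B$, the set $D$ of common continuity points of $x^{**}|_B$ and $y^{**}|_B$ is dense in $B$. By Lemma~\ref{lem:dense} both functionals vanish on $D$. Hence for $x\in X$
\[
\|x^{**}+y^{**}+x\|\ge\sup_{b\in D}|(x^{**}+y^{**}+x)(b)|=\sup_{b\in D}|x(b)|=\|x\| ,
\]
the last equality because $x$ is continuous on $B$. So $x^{**}+y^{**}\in O(X)$.

\emph{Existence.} By Lemma~\ref{lem:sum} and $X\cap O(X)=\{0\}$, we have $X^{**}=X\oplus O(X)$ algebraically. The linear projection onto $X$ with kernel $O(X)$ has norm one, since $\|x+u\|\ge\|x\|$ for $x\in X$ and $u\in O(X)$.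

\emph{Uniqueness.} Let $P$ be a norm one projection of $X^{**}$ onto $X$. Then $\ker P\subset O(X)$ by \eqref{eq:ker}. Both $\ker P$ and $O(X)$ are algebraic complements of $X$ in $X^{**}$. Hence $\ker P=O(X)$, which determines $P$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{AC} \emph{Almost Constrained Subspaces of Banach Spaces}, \texttt{http://home.iitk.ac.in/\textasciitilde sudipta/ac.pdf}.
\bibitem{LT} Lindenstrauss and Tzafriri, \emph{On the complemented subspaces problem}, Israel J. Math. 9 (1971).
\bibitem{R} Rosenthal, Proc. Nat. Acad. Sci. USA 71 (1974).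
\end{thebibliography}

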